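# Isochronous centers of polynomial Hamiltonian systems of even degree

## 1. The Hamiltonians $H_{N,t}$ and their centers

To a polynomial $H\in\mathbb R[x,y]$ we attach the planar system
$$\dot x=-H_y(x,y),\qquad \dot y=H_x(x,y). \tag{1}$$

**Theorem 1.** Let $N\ge 3$ be odd, let $t\ge N+1$ be an integer, $\zeta=e^{2\pi i/N}$, $S=x^N(y+x^{t-N})$, and
$$H_{N,t}=S\prod_{j=1}^{N-1}\Big(S+\frac{1-\zeta^j}{x}+1-\zeta^{-j}\Big).$$
Then:

1. $H_{N,t}\in\mathbb R[x,y]$ has degree exactly $Nt$, so its Hamiltonian system has degree $Nt-1$, which is even when $t$ is odd.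
2. The equilibria in $\{x>0\}$ are exactly $\frac{N-1}{2}$ points $p_1,\dots,p_{(N-1)/2}$. All of them are isochronous centers, and every periodic orbit surrounding $p_k$ has minimal period
$$T_k=\frac{4\pi}{N^2}\sin\frac{2\pi k}{N}.$$

**Corollary 2.** If $n$ is even and $n+1$ is composite and not the square of a prime ($n=14,20,26,32,34,38,44,\dots$), then there is a polynomial Hamiltonian system of degree $n$ with an isochronous center. In particular there are infinitely many such even degrees, and the number of isochronous centers in such a system can be arbitrarily large.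

The smallest instance, $N=3$ and $t=5$, deserves its own statement, because it can be checked completely by hand.

**Theorem 3.** Let
$$H(x,y)=x^{9}(y+x^2)^3+3x^5(x+1)(y+x^2)^2+3x(x^2+x+1)(y+x^2).$$
The system (1) has degree $14$, and $p=(1,-4)$ is an isochronous center. Every periodic orbit surrounding $p$ has minimal period $\dfrac{2\pi}{3\sqrt3}$.

These statements answer the following question. Near a center of a planar system all orbits are closed, and in general orbits of different size need different times to close up. When all of them need the same time, the center is isochronous. Is there a planar polynomial Hamiltonian system of *even* degree with an isochronous center? The source of the problem is the paper "Study of Period Functions" (doi:10.3969/j.issn.1006-8074.2023.01.001). Theorem 3 says yes.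

Two comments on scope. The period statement concerns every periodic orbit surrounding $p_k$, not only those near $p_k$. And the results do not determine all even degrees $n$ that occur: when $n+1$ is a prime or the square of a prime, the construction gives nothing. For $n=2$ and $n=4$ nonexistence is known; the case $n=4$ is due to Jarque and Villadelprat, J. Differential Equations 180 (2002). Neither fact is used below.

To see what the theorem produces beyond $N=3$, take $N=5$, $t=7$. The system has degree $34$ and two equilibria in $\{x>0\}$, both isochronous centers, with the different periods $\frac{4\pi}{25}\sin 72^\circ$ and $\frac{4\pi}{25}\sin 144^\circ$.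

## 2. Centers, period annuli and the parity of the degree

**Definition (degree).** The degree of (1) is the maximum of the degrees of $-H_y$ and $H_x$.

If $\deg H=d\ge1$ and $H_d$ is the top homogeneous part of $H$, Euler's identity $x\,\partial_xH_d+y\,\partial_yH_d=d\,H_d\ne0$ shows that the partial derivatives of $H_d$ are not both zero. Hence
$$\text{degree of the system}=\deg H-1. \tag{2}$$
Even degree of the system means odd degree of $H$.

**Definition (center, period annulus, isochronous).** A singular point $p$ is a *center* if some punctured neighbourhood of $p$ is filled with periodic orbits. Its *period annulus* is the largest punctured neighbourhood of $p$ filled with periodic orbits surrounding $p$, that is, having $p$ in their interior. The *period function* assigns to each orbit in the annulus its minimal period. The center is *isochronous* if this function is constant.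

Three small examples.

*Degree 1.* For $H=\frac12(x^2+y^2)$ the system is $\dot x=-y$, $\dot y=x$. All orbits are circles of period $2\pi$: isochronous, odd degree.

*Degree 3.* For $H=\frac12\big(x^2+(y+x^2)^2\big)$ put $u=x$, $w=y+x^2$. The system is $\dot x=-w$, $\dot y=x+2xw$, so $\dot u=-w$ and $\dot w=\dot y+2x\dot x=x+2xw-2xw=u$. This is the rotation again: isochronous, odd degree.

*Degree 2.* For $H=\frac12y^2+V(x)$, $V=\frac12x^2+\frac13x^3$, the system is $\dot x=-y$, $\dot y=x+x^2$, with a center at the origin and a saddle at $(-1,0)$, where $V=\frac16$. On the level $H=h\in(0,\frac16)$ the orbit around the origin runs between two turning points $x_-(h)\in(-1,0)$ and $x_+(h)\in(0,\frac12)$, and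
$$T(h)=2\int_{x_-(h)}^{x_+(h)}\frac{dx}{\sqrt{2(h-V)}}>2\int_{x_-(h)}^{x_+(h)}\frac{dx}{\sqrt{2(\frac16-V)}},\qquad \tfrac16-V=\tfrac13(x+1)^2\big(\tfrac12-x\big).$$
As $h\to\frac16$ we have $x_-(h)\to-1$, and the right-hand integral diverges like $\int dx/(x+1)$. So $T$ is unbounded, hence not constant: this center is not isochronous.

**Textbook facts used.** Let $X$ be the vector field (1), and write $\dot f=df(X)$.

* $H$ is constant along orbits, and equilibria are exactly the critical points of $H$.
* For 1-forms, $i_X(\alpha\wedge\beta)=\alpha(X)\beta-\beta(X)\alpha$. In particular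
$$i_X(dx\wedge dy)=\dot x\,dy-\dot y\,dx=-H_y\,dy-H_x\,dx=-dH. \tag{3}$$
* If $f$ is a nonvanishing complex $C^1$ function along a closed curve traced in time $T$, then $\int_0^T\dot f/f\,dt=2\pi i\,m$, where $m$ is the winding number of the image about $0$. For a Jordan curve traced once, the winding number is $\pm1$ about interior points and $0$ about exterior points.
* The indices of the equilibria inside a periodic orbit sum to $1$ (when there are finitely many). An equilibrium whose linearization has positive determinant has index $+1$. For (1) this determinant is $H_{xx}H_{yy}-H_{xy}^2$.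

## 3. Sums of two squares stop at odd degree

The degree 3 example suggests a general recipe. Take $P,Q\in\mathbb R[x,y]$ with constant Jacobian $P_xQ_y-P_yQ_x=c\neq0$ and a common zero, and put $H=\frac12(P^2+Q^2)$. Then $H_x=PP_x+QQ_x$, $H_y=PP_y+QQ_y$, and
$$\dot P=-P_xH_y+P_yH_x=-Q\,(P_xQ_y-P_yQ_x)=-cQ,\qquad \dot Q=-Q_xH_y+Q_yH_x=cP .$$
Near a common zero $(P,Q)$ is a local coordinate system in which the motion is a rotation with period $2\pi/|c|$. With $P=x$, $Q=y+x^m$ we get a system of degree $2m-1$ for every $m\ge1$.

The recipe breaks at one precise place, the parity of $\deg H$. Let $m=\max(\deg P,\deg Q)$ and let $P_m,Q_m$ be the parts of degree $m$, not both zero. The part of $H$ of degree $2m$ is $\frac12(P_m^2+Q_m^2)$, and a sum of squares of real polynomials, not both zero, is nonzero. So $\deg H=2m$, and by (2) the degree of the system is odd. No choice of $P,Q$ can avoid this.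

So in even degree we need another way to force equal periods, one that does not make $H$ a polynomial sum of squares with constant Jacobian.

## 4. Harmonic area densities

What made the recipe work? In the coordinate $F=P+iQ$, $H$ is $\frac12|F|^2$ and area is a constant multiple of $d\xi\,d\eta$, where $F=\xi+i\eta$. The second property can be relaxed.

Suppose that near $p$ there is a real-analytic complex-valued coordinate $F=\xi+i\eta$ with $F(p)=0$, $H=-|F|^2$, and $dx\wedge dy=\rho\,d\xi\wedge d\eta$ with $\rho>0$. (The minus sign is the one we will meet.) By (3),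
$$\rho(\dot\xi\,d\eta-\dot\eta\,d\xi)=-dH=2\xi\,d\xi+2\eta\,d\eta,$$
so $\dot\xi=2\eta/\rho$, $\dot\eta=-2\xi/\rho$, that is,
$$\frac{\dot F}{F}=-\frac{2i}{\rho}. \tag{4}$$
Orbits are the circles $|F|=r$, run clockwise with angular speed $2/\rho$, and the period is
$$T(r)=\frac12\int_0^{2\pi}\rho(re^{i\theta})\,d\theta. \tag{5}$$
If $\rho$ is *harmonic* in $F$, the mean value property gives $T(r)=\pi\rho(0)$ for all $r$. A constant $\rho$ is only one special case. For example $\rho=1+\xi$ on $|F|<1$ gives $T(r)=\pi$ for every $r$, while $\rho=1+\xi^2$ gives $T(r)=\pi+\frac{\pi}{2}r^2$.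

So we look for a polynomial $H$ that looks like $-|F|^2$ near a point, with $dx\,dy$ having harmonic density in $F$.

## 5. Building a polynomial model from symmetric functions

We now construct one. Let $a=\alpha+i\beta$ be a complex variable with $\beta>0$, and take $F=a^N-1$. Then $-|F|^2=-(a^N-1)(\bar a^N-1)$ is symmetric in $a,\bar a$, hence a polynomial in the real quantities
$$v=a\bar a,\qquad z=a+\bar a .$$
Here $v=\alpha^2+\beta^2$ and $z=2\alpha$, so $dv\wedge dz=-4\beta\,d\alpha\wedge d\beta$. With $F=\xi+i\eta$ we have $d\xi\wedge d\eta=|F'(a)|^2\,d\alpha\wedge d\beta=N^2v^{N-1}\,d\alpha\wedge d\beta$. Therefore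
$$-v^{N-2}\,dv\wedge dz=4\beta v^{N-2}\,d\alpha\wedge d\beta=\frac4{N^2}\,\frac{\beta}{|a|^2}\,d\xi\wedge d\eta=\frac{4}{N^2}\operatorname{Im}\Big(-\frac1a\Big)\,d\xi\wedge d\eta .$$
Since $-1/a$ is locally a holomorphic function of $F$, the density $\rho=\frac4{N^2}\operatorname{Im}(-1/a)$ is harmonic in $F$. The center sits where $F=0$, at $a=\zeta^k$ with $\operatorname{Im}\zeta^k>0$, and $\pi\rho(0)=\frac{4\pi}{N^2}\sin\frac{2\pi k}N$, exactly the $T_k$ of Theorem 1.

It remains to find $x,y$ with $dx\wedge dy=-v^{N-2}dv\wedge dz$ such that $H$ becomes a polynomial in $x,y$. Take $v=1/x$. Then $dv\wedge dz=-x^{-2}z_y\,dx\wedge dy$, so we need $z_y=x^N$, that is, $z=x^Ny+\varphi(x)$ with $\varphi$ free. Now factor: with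
$$\ell_j=z-\zeta^jv-\zeta^{-j},\qquad\text{one has}\qquad a+b-\zeta^jab-\zeta^{-j}=(a-\zeta^{-j})(1-\zeta^jb), \tag{6}$$
so under $v=ab$, $z=a+b$,
$$\prod_{j=0}^{N-1}\ell_j=\prod_j(a-\zeta^{-j})\prod_j(1-\zeta^jb)=-(a^N-1)(b^N-1). \tag{7}$$
With $v=1/x$, the factors $\ell_1,\dots,\ell_{N-1}$ will have simple poles on $x=0$. We pay for them with a high zero of $\ell_0=z-v-1$: choose $\varphi(x)=1+\frac1x+x^t$, so that $\ell_0=x^Ny+x^t=S$. The total order in $x$ is at least $N-(N-1)=1$, so $H=\prod\ell_j$ is a polynomial divisible by $x$. This is $H_{N,t}$, because $\ell_j=S+(1-\zeta^j)v+1-\zeta^{-j}$.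

The parameter $t$ repairs the parity. Let $G_N$ be the polynomial obtained with $S=x^Ny$; then
$$G_N=xy\prod_{j=1}^{N-1}\big(x^{N+1}y+(1-\zeta^j)+(1-\zeta^{-j})x\big),\qquad \deg G_N=2+(N-1)(N+2)=N(N+1),$$
which is even. But $H_{N,t}(x,y)=G_N(x,y+x^{t-N})$, and the shear $(x,y)\mapsto(x,y+x^{t-N})$ preserves $dx\wedge dy$, so it carries one Hamiltonian system to the other and keeps all periods. Only the degree changes, to $Nt$, which is odd when $t$ is odd. In Section 3 no choice could change the parity; here a shear does. For $t=N$ the shear would be a translation and the degree would stay $N(N+1)$, which is why $t\ge N+1$ is required.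

**Where the mean value argument stops.** It treats circles $|F|=r$ in a disk around $F=0$ on which $a$ is a holomorphic function of $F$ with $\operatorname{Im}a>0$. The theorem is about every periodic orbit surrounding $p_k$, and such an orbit might a priori reach the region $z^2\ge4v$, where $a$ is real. So we look for a formula for time that makes sense in the whole half-plane. Write $\rho=\operatorname{Im}g$ with $g=-\frac{4}{N^2a}$. By (4), $\frac12\operatorname{Re}(g\dot F/F)=\frac12\operatorname{Re}(-2ig/\rho)=\operatorname{Im}g/\rho=1$. Inserting $\dot F=Na^{N-1}\dot a$, this reads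
$$\frac{Na^{N-2}\dot a}{a^N-1}+\overline{\Big(\frac{Na^{N-2}\dot a}{a^N-1}\Big)}=-N^2 . \tag{8}$$
So, up to the factor $-N^2$, time is the integral of $\eta(a)+\eta(\bar a)$, where $\eta(s)=\frac{Ns^{N-2}ds}{s^N-1}$. The sum $\eta(a)+\eta(b)$ is symmetric in $a,b$, so it should be expressible in $v,z$. Partial fractions will turn it into $\sum_j\zeta^jd\ell_j/\ell_j$: a sum of logarithmic differentials, whose integrals over closed curves are winding numbers. This is the global tool.

## 6. Periodic orbits stay in a half-plane

Both proofs below use the coordinate $v=1/x$ on $\{x>0\}$, so we first show that nothing of interest leaves that half-plane.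

**Lemma 4.** Let $H\in\mathbb R[x,y]$ be divisible by $x$, let $p$ be a point in $\{x>0\}$, and let $\Gamma$ be a periodic orbit of (1) surrounding $p$. Then $\Gamma$ and its interior $D$ lie in $\{x>0\}$. If $\Phi:\{x>0\}\to\{v>0\}$ is a diffeomorphism onto the half-plane $\{v>0\}$ in $\mathbb R^2$, then $\Phi(\Gamma)$ is a Jordan curve with interior $\Phi(D)$.

*Proof.* Write $H=xG$. Then $\dot x=-xG_y$, so along a solution $x(t)=x(0)\exp\big(-\int_0^tG_y\big)$: either $x$ vanishes identically or it never vanishes. If $x\equiv0$ on $\Gamma$, the Jordan curve $\Gamma$ would be a compact connected subset of a line, that is, a segment. That is impossible, since deleting one inner point disconnects a segment but not a Jordan curve. So $x$ has constant sign on $\Gamma$.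

If $\Gamma\subset\{x<0\}$, then $\{x\ge0\}$ is connected, unbounded and disjoint from $\Gamma$, so it lies in the exterior, contradicting $p\in D$. So $\Gamma\subset\{x>0\}$; then $\{x\le0\}$ lies in the exterior by the same argument, and $D\subset\{x>0\}$.

For the last claim, $D\cup\Gamma$ is compact, hence so is $\Phi(D)\cup\Phi(\Gamma)$. So $\Phi(D)$ is open, connected and relatively closed in $\mathbb R^2\setminus\Phi(\Gamma)$, hence a connected component of this set. It is bounded, so it is the interior of $\Phi(\Gamma)$. $\square$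

## 7. Degree 14: the cubic $z^3-3vz-v^3-1$

Here is the complete proof of Theorem 3, with no differential forms.

**Step 1: the degree.** The first term of $H$ has degree $15$ and contains $x^{15}$; the other two have degrees $10$ and $5$. So $\deg H=15$, and by (2) the system has degree $14$.

**Step 2: coordinates in which $H$ is a short cubic.** On $\{x>0\}$ put $v=1/x$, $S=x^3(y+x^2)$, $z=1+v+S$. We can solve back: $x=1/v$, $y=v^3(z-1-v)-v^{-2}$. So $(x,y)\mapsto(v,z)$ is a diffeomorphism $\{x>0\}\to\{v>0\}$. The three terms of $H$ are $S^3$, $3(1+v)S^2$ and $3(1+v+v^2)S$; for instance $3(1+v)S^2=3\frac{x+1}{x}x^6(y+x^2)^2$. Now apply $A^3+B^3+C^3-3ABC=(A+B+C)(A^2+B^2+C^2-AB-BC-CA)$ with $A=z$, $B=-v$, $C=-1$: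
$$z^3-v^3-1-3vz=(z-v-1)(z^2+v^2+1+vz+z-v).$$
The first factor is $S$. Substituting $z=S+1+v$, the second is
$$S^2+2(1+v)S+(1+v)^2+(1+v)S+(1+v)^2+v^2+1-v=S^2+3(1+v)S+3(1+v+v^2).$$
Hence
$$H=z^3-3vz-v^3-1 .$$

**Step 3: the equations of motion.** We have $v_x=-x^{-2}$, $v_y=0$, $z_y=x^3$, so
$$\dot v=-v_xH_y=x^{-2}H_zz_y=xH_z=\frac{H_z}{v},$$
$$\dot z=-z_xH_zz_y+z_y(H_vv_x+H_zz_x)=z_yv_xH_v=-xH_v=-\frac{H_v}{v}.$$
With $H_z=3(z^2-v)$ and $H_v=-3(z+v^2)$,
$$\dot v=\frac{3(z^2-v)}{v},\qquad \dot z=\frac{3(z+v^2)}{v}. \tag{9}$$

**Step 4: $p$ is a center.** At $p=(1,-4)$ we have $v=1$, $S=-3$, $z=-1$. There $H_v=H_z=0$, and the Hessian of $H$ in $(v,z)$ is $\begin{pmatrix}-6&-3\\-3&-6\end{pmatrix}$, which is negative definite. So $p$ is a nondegenerate strict local maximum of $H$. By the Morse lemma the nearby level sets are ovals around $p$ without critical points, that is, periodic orbits.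

**Step 5: a linear function with a rigid logarithmic derivative.** This step produces an identity that can be integrated over one period. Let $\zeta=e^{2\pi i/3}$ and $\ell=z-\zeta v-\zeta^2$, which is $\ell_1$ from (6). By (9),
$$\dot\ell=\dot z-\zeta\dot v=\frac3v\big(z+v^2-\zeta z^2+\zeta v\big)=-\frac3v\,(z-\zeta v-\zeta^2)(\zeta z+\zeta^2v).$$
To verify the last equality, expand: $(z-\zeta v-\zeta^2)(\zeta z+\zeta^2v)=\zeta z^2+(\zeta^2-\zeta^2)vz-\zeta^3v^2-\zeta^3z-\zeta^4v=\zeta z^2-v^2-z-\zeta v$. So where $\ell\ne0$, with $r=z/v$,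
$$\frac{\dot\ell}{\ell}=-3(\zeta r+\zeta^2),\qquad \operatorname{Re}\frac{\dot\ell}\ell=\frac32(1+r),\qquad \operatorname{Im}\frac{\dot\ell}\ell=\frac{3\sqrt3}2(1-r).$$
The unknown $r$ cancels in
$$\operatorname{Im}\frac{\dot\ell}{\ell}+\sqrt3\operatorname{Re}\frac{\dot\ell}{\ell}=3\sqrt3 . \tag{10}$$

**Step 6: integrate over one period.** We have $\operatorname{Im}\ell=\frac{\sqrt3}2(1-v)$ and $\operatorname{Re}\ell=z+\frac v2+\frac12$, so $\ell:\mathbb R^2\to\mathbb C$ is an affine isomorphism vanishing only at $(v,z)=(1,-1)$, that is, at $p$. Let $\Gamma$ be a periodic orbit surrounding $p$, with minimal period $T$. Since $H$ is divisible by $x$, Lemma 4 applies: the image of $\Gamma$ in $\{v>0\}$ is a Jordan curve surrounding $(1,-1)$, so its image under $\ell$ is a Jordan curve surrounding $0$, traced once in time $T$. Over one period $\arg\ell$ changes by $\pm2\pi$ and $\ln|\ell|$ by $0$. Integrating (10) gives $\pm2\pi=3\sqrt3\,T$. As $T>0$, $T=\frac{2\pi}{3\sqrt3}$. All orbits of the period annulus surround $p$, so $p$ is isochronous. This proves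 Theorem 3. $\blacksquare$

## 8. Time as a sum of logarithms

We begin the proof of Theorem 1. Write $H=H_{N,t}$.

**Step 1: polynomiality and degree.** Multiplying each of the $N-1$ factors of the product by $x$, and dividing $S$ by $x^{N-1}$, we get
$$H=x\,(y+x^{t-N})\prod_{j=1}^{N-1}\big(xS+(1-\zeta^j)+(1-\zeta^{-j})x\big).$$
This is a polynomial divisible by $x$. It is real because for $1\le j\le N-1$ the factors $j$ and $N-j$ are different factors (as $N$ is odd) and are complex conjugate on $\mathbb R^2$. Since $t-N\ge1$, we have $\deg(y+x^{t-N})=t-N$ and $\deg S=t$; so $\deg H=(1+t-N)+(N-1)(t+1)=Nt$. By (2) the system has degree $Nt-1$. As $N$ is odd, this is even when $t$ is odd. Part 1 is proved.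

**Step 2: coordinates and area form.** The purpose is to pass to $(v,z)$, where $H$ is a product of linear forms. On $\{x>0\}$ put $v=1/x$, $z=1+v+S$. Since $x=1/v$ and $y=v^N(z-1-v)-v^{-(t-N)}$, this is a diffeomorphism onto $\{v>0\}$. With $\ell_j=z-\zeta^jv-\zeta^{-j}$ we have $\ell_0=S$ and $\ell_j=S+(1-\zeta^j)v+1-\zeta^{-j}$, so $H=\prod_{j=0}^{N-1}\ell_j$. From $S_y=x^N$ we get $dv\wedge dz=-x^{N-2}dx\wedge dy$, that is,
$$dx\wedge dy=-v^{N-2}\,dv\wedge dz. \tag{11}$$

**Step 3: the key identity.** Guided by (8), put
$$\psi=\sum_{j=0}^{N-1}\zeta^j\frac{d\ell_j}{\ell_j}.\qquad\text{We claim}\qquad dH\wedge\psi=N^2v^{N-2}\,dv\wedge dz. \tag{12}$$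
First, the left side has polynomial coefficient. Indeed $dH=\sum_i\frac{H}{\ell_i}d\ell_i$ and $d\ell_i\wedge d\ell_j=(\zeta^j-\zeta^i)\,dv\wedge dz$, so
$$dH\wedge\psi=R\,dv\wedge dz,\qquad R=\sum_{i\ne j}\zeta^j(\zeta^j-\zeta^i)\frac{H}{\ell_i\ell_j}\in\mathbb C[v,z].$$
Now substitute $v=ab$, $z=a+b$ with complex variables $a,b$, at first with $a^N\neq1$, $b^N\ne1$. By (6), $\ell_j=(a-\zeta^{-j})(1-\zeta^jb)$, and so
$$\frac{d\ell_j}{\ell_j}=\frac{da}{a-\zeta^{-j}}+\frac{-\zeta^j\,db}{1-\zeta^jb}=\frac{da}{a-\zeta^{-j}}+\frac{db}{b-\zeta^{-j}} .$$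
We need the partial fraction expansion
$$\sum_{j=0}^{N-1}\frac{\zeta^j}{s-\zeta^{-j}}=\frac{Ns^{N-2}}{s^N-1}.$$
It holds because the right side has numerator of smaller degree than the denominator, simple poles at $\rho=\zeta^{-j}$, and residue $\frac{N\rho^{N-2}}{N\rho^{N-1}}=\rho^{-1}=\zeta^j$ there. Therefore $\psi$ becomes
$$\frac{Na^{N-2}da}{a^N-1}+\frac{Nb^{N-2}db}{b^N-1},$$
and by (7) $dH$ becomes $-Na^{N-1}(b^N-1)\,da-Nb^{N-1}(a^N-1)\,db$. The wedge product is
$$\big(-N^2a^{N-1}b^{N-2}+N^2a^{N-2}b^{N-1}\big)da\wedge db=N^2(ab)^{N-2}(b-a)\,da\wedge db .$$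
On the other hand $dv\wedge dz=(b\,da+a\,db)\wedge(da+db)=(b-a)\,da\wedge db$. Comparing,
$$R(ab,a+b)\,(b-a)=N^2(ab)^{N-2}(b-a).$$
Both sides are polynomials that agree on a dense set, so this holds in $\mathbb C[a,b]$, and we may cancel $b-a$. Every $(v,z)\in\mathbb C^2$ has the form $(ab,a+b)$: take for $a,b$ the roots of $s^2-zs+v$. So $R=N^2v^{N-2}$, which is (12).

**Step 4: $\psi$ measures time.** By (11) and (12), on $\{x>0\}$ and off the zeros of $H$, $dH\wedge\psi=-N^2\,dx\wedge dy$. Contract with $X$. On the left, $i_X(dH\wedge\psi)=dH(X)\psi-\psi(X)dH=-\psi(X)\,dH$, since $dH(X)=\dot H=0$. On the right, (3) gives $N^2dH$. Hence, wherever $H\ne0$ and $dH\neq0$,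
$$\psi(X)=\sum_{j=0}^{N-1}\zeta^j\,\frac{\dot\ell_j}{\ell_j}=-N^2. \tag{13}$$

## 9. Equilibria, winding numbers and the periods $T_k$

**Step 5: the equilibria in $\{x>0\}$.** They are the critical points of $H$ as a function of $(v,z)$, $v>0$. Let $(v,z)$ be real with $v>0$ and let $a,b$ be the roots of $s^2-zs+v$, so $ab=v\ne0$. Put $h(a,b)=H(ab,a+b)=-(a^N-1)(b^N-1)$.

*Case $a\neq b$.* The map $(a,b)\mapsto(ab,a+b)$ has Jacobian determinant $b-a\ne0$, so it is a local biholomorphism. Thus $dH=0$ at $(v,z)$ if and only if $h_a=-Na^{N-1}(b^N-1)$ and $h_b=-Nb^{N-1}(a^N-1)$ vanish, that is, $a^N=b^N=1$. If $a,b$ were real, then $a=b=1$ because $N$ is odd, a contradiction. So $a,b$ are nonreal and conjugate, $\{a,b\}=\{\zeta^k,\zeta^{-k}\}$ with $1\le k\le\frac{N-1}2$, and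
$$(v,z)=\Big(1,\,2\cos\frac{2\pi k}N\Big).$$
Conversely, these points are critical. Call this point $p_k$; the $p_k$ are distinct because $\cos$ is injective on $(0,\pi)$. In the original coordinates $x=1$ and $S=z-2=-4\sin^2\frac{\pi k}N$, so $p_k=\big(1,-1-4\sin^2\frac{\pi k}N\big)$. For $N=3$, this is $(1,-4)$.

*Case $a=b=c$.* Then $c=z/2$ is real and nonzero. If $dH=0$, then $h_a=bH_v+H_z=0$ gives $c^{N-1}(c^N-1)=0$, so $c=1$ and $(v,z)=(1,2)$. There $\ell_0=z-v-1=0$, so by the product rule
$$H_v=(\ell_0)_v\prod_{j=1}^{N-1}\ell_j=-\prod_{j=1}^{N-1}(2-\zeta^j-\zeta^{-j})=-\prod_{j=1}^{N-1}(1-\zeta^j)(1-\zeta^{-j})=-N^2\ne0,$$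
using $\prod_{j=1}^{N-1}(1-\zeta^j)=N$. This is a contradiction, so this case gives no equilibrium.

**Step 6: each $p_k$ is a center of index $+1$.** Near $p_k$ the roots are $a,\bar a$ with $a$ near $\zeta^k$ and $\operatorname{Im}a>0$. The map $a\mapsto(v,z)=(|a|^2,2\operatorname{Re}a)$ has Jacobian determinant of modulus $4\,|\operatorname{Im}a|\neq0$, so $a$ is a local real-analytic coordinate. Since $a\mapsto F=a^N-1$ has derivative $Na^{N-1}\ne0$, $F$ is a local coordinate too, and by (7)
$$H=-(a^N-1)(\bar a^N-1)=-|F|^2 .$$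
So $H$ has a nondegenerate maximum at $p_k$. The small circles $|F|=r$ are closed level curves without equilibria, hence periodic orbits, and they fill a punctured neighbourhood: $p_k$ is a center. The Hessian determinant of $H$ at $p_k$ is positive, so the index is $+1$.

**Step 7: a periodic orbit around $p_k$ contains no other $p_j$ and avoids $\{H=0\}$.** This is needed to apply (13) and to know the winding numbers. Let $\Gamma$ be a periodic orbit surrounding $p_k$. By Step 1, $H$ is divisible by $x$, so by Lemma 4 $\Gamma$ and its interior lie in $\{x>0\}$. The indices of the equilibria inside $\Gamma$ sum to $1$. By Steps 5 and 6 all equilibria in $\{x>0\}$ are points $p_j$ of index $+1$. So $p_k$ is the only equilibrium inside $\Gamma$.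

Next, for $1\le j\le N-1$,
$$\operatorname{Im}\ell_j=(1-v)\sin\frac{2\pi j}N,\qquad \operatorname{Re}\ell_j=z-(1+v)\cos\frac{2\pi j}N,$$
and $\sin\frac{2\pi j}N\neq0$ since $N$ is odd. So $\ell_j:\mathbb R^2\to\mathbb C$ is an affine isomorphism whose only zero is $(1,2\cos\frac{2\pi j}N)$. This is the equilibrium $p_j$ if $j\le\frac{N-1}2$ and $p_{N-j}$ otherwise. It does not lie on $\Gamma$, because a periodic orbit contains no equilibrium.

Suppose $H=0$ at a point of $\Gamma$; then $H=0$ on all of $\Gamma$. As $\ell_1,\dots,\ell_{N-1}$ have no zeros on $\Gamma$, it follows that $S=\ell_0=0$ on $\Gamma$, so $\Gamma$ lies in the graph $y=-x^{t-N}$ over $\{x>0\}$. Projection to the $x$-axis would then embed the Jordan curve $\Gamma$ in a line, which is impossible as in Lemma 4. So $H\ne0$ on $\Gamma$. Also $dH\neq0$ on $\Gamma$, since there are no equilibria on it. Hence (13) holds along $\Gamma$.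

**Step 8: the period.** Let $T$ be the minimal period of $\Gamma$, and let $m_j$ be the winding number of $\ell_j(\Gamma)$ about $0$ as $\Gamma$ is traced once, so that $\int_0^T\dot\ell_j/\ell_j\,dt=2\pi i\,m_j$.

* $m_0=0$, because $\ell_0=S$ is real and nonvanishing on $\Gamma$.
* $m_k=\varepsilon\in\{1,-1\}$: by Lemma 4 the image of $\Gamma$ in the $(v,z)$-plane is a Jordan curve surrounding $p_k$, and $\ell_k$ is an affine isomorphism with its zero at $p_k$.
* $m_{N-k}=-\varepsilon$, because $\ell_{N-k}=\overline{\ell_k}$ on $\mathbb R^2$.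
* $m_j=0$ for all other $j$: the zero of $\ell_j$ is a different equilibrium, which lies outside $\Gamma$, hence (Lemma 4) outside the image curve.

Integrating (13) over $[0,T]$,
$$-N^2T=2\pi i\,\varepsilon\,(\zeta^k-\zeta^{-k})=2\pi i\,\varepsilon\cdot2i\sin\frac{2\pi k}N=-4\pi\varepsilon\sin\frac{2\pi k}N .$$
For $1\le k\le\frac{N-1}2$ we have $0<\frac{2\pi k}N<\pi$, so the sine is positive. Since $T>0$, $\varepsilon=1$, and
$$T=\frac{4\pi}{N^2}\sin\frac{2\pi k}N=T_k .$$
This holds for every periodic orbit surrounding $p_k$, in particular for all orbits of its period annulus, so $p_k$ is isochronous. Theorem 1 is proved. $\blacksquare$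

For $N=3$, $k=1$ the formula gives $\frac{4\pi}9\cdot\frac{\sqrt3}2=\frac{2\pi}{3\sqrt3}$, in agreement with Section 7.

## 10. Which even degrees are reached

*Proof of Corollary 2.* Let $n$ be even with $n+1$ composite and not the square of a prime. We need an odd $N\ge3$ and an odd $t\geq N+1$ with $Nt=n+1$. Let $N$ be the smallest prime factor of the odd number $n+1$, and $t=(n+1)/N$. Then $N\ge3$ is odd, $t$ is odd, and $t>1$ because $n+1$ is composite. All prime factors of $t$ are at least $N$, so $t\ge N$. If $t=N$, then $n+1=N^2$ would be the square of a prime, which is excluded. Both numbers are odd, so $t\ge N+2$. By Theorem 1 the system of $H_{N,t}$ has degree $Nt-1=n$ and an isochronous center.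

There are infinitely many such $n$: take $n+1=3t$ with $t\ge5$ odd. For the last claim, take $N$ odd and large and $t=N+2$. The degree is $n=N(N+2)-1$, which is even, and $n+1=N(N+2)$ is composite and lies strictly between $N^2$ and $(N+1)^2$, so it is not a square. By Theorem 1 the system has $\frac{N-1}2$ isochronous centers in $\{x>0\}$, and this number is as large as we like. $\square$
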